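\title{An $\aleph_1$-dense nonstationary ideal on $\omega_1$ makes the continuum $\aleph_2$}

\begin{abstract}
We prove in ZFC that if the nonstationary ideal on $\omega_1$ is $\aleph_1$-dense, then $2^{\aleph_0}=2^{\aleph_1}=\operatorname{cof}(\mathrm{NS}_{\omega_1})=\aleph_2$. The main tool is a prediction lemma for a normal ideal $I$ on a regular uncountable cardinal $\kappa$ whose quotient algebra has a dense set of size at most $\kappa$; it yields $2^\lambda\le\operatorname{cof}(I)$ for all infinite $\lambda<\kappa$. We also show that $\aleph_2$-saturation of $\mathrm{NS}_{\omega_1}$ already gives $\operatorname{cof}(\mathrm{NS}_{\omega_1})=\aleph_2$, and that saturation survives the addition of any number of Cohen reals, so that density cannot be weakened to saturation in the main theorem.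
\end{abstract}

\section{Introduction}

A subset of $\omega_1$ is a \emph{club} if it is closed and unbounded in $\omega_1$, and it is \emph{stationary} if it meets every club. The nonstationary sets form an ideal $\mathrm{NS}_{\omega_1}$ that contains all countable sets and is closed under countable unions. It plays the role of an ideal of null sets, and the Boolean algebra $\mathcal P(\omega_1)/\mathrm{NS}_{\omega_1}$ records the subsets of $\omega_1$ up to a null set. A family $\mathcal D$ of stationary sets is \emph{dense} if for every stationary $S\subseteq\omega_1$ there is $T\in\mathcal D$ with $T\setminus S\in\mathrm{NS}_{\omega_1}$; this says that the classes of the members of $\mathcal D$ form a dense subset of the quotient algebra. The ideal $\mathrm{NS}_{\omega_1}$ is \emph{$\aleph_1$-dense} if there is a dense family of size $\aleph_1$, and it is \emph{$\aleph_2$-saturated} if there are no $\aleph_2$ stationary sets with pairwise nonstationary intersections.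

Two short arguments locate these notions. First, let $\mathcal D$ be dense and let the sets $X_\gamma$ be stationary with pairwise nonstationary intersections. Pick $T_\gamma\in\mathcal D$ with $T_\gamma\setminus X_\gamma$ nonstationary. If $T_\gamma=T_\beta$ with $\gamma\ne\beta$, this stationary set would be covered by $X_\gamma\cap X_\beta$ and two nonstationary sets. So $\gamma\mapsto T_\gamma$ is injective, and in particular \emph{$\aleph_1$-density implies $\aleph_2$-saturation}. Second, there are always $\aleph_1$ pairwise disjoint stationary sets. Fix injections $\pi_i:i\to\omega$ for $i<\omega_1$. For $\gamma<\omega_1$ the countably many sets $\{i>\gamma:\pi_i(\gamma)=n\}$ cover a tail of $\omega_1$, so one of them, say $X_\gamma$ with $n=n_\gamma$, is stationary. Uncountably many $\gamma$ share the same $n_\gamma$, and for these the sets $X_\gamma$ are pairwise disjoint because each $\pi_i$ is injective. Hence no dense family is countable, and $\aleph_1$-density says that the quotient algebra has a dense set of the least conceivable size.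

The following question is posed in \cite{continuum}: \emph{if $\mathrm{NS}_{\omega_1}$ is $\aleph_1$-dense, must the continuum be $\aleph_2$?} Either ZFC proves the implication, or it is consistent, possibly relative to large cardinals, that $\mathrm{NS}_{\omega_1}$ is $\aleph_1$-dense and $2^{\aleph_0}\ne\aleph_2$.

There are reasons to expect the second alternative. Every subset of $\omega$ is nonstationary, so the quotient algebra does not see the reals directly. Counting does not help: a class in the quotient is determined by the members of $\mathcal D$ below it, and this gives only the bound $2^{\aleph_1}$ on the size of the quotient, which holds anyway. And the weaker property of saturation puts no upper bound on the continuum (Proposition~\ref{prop:cohen}). Nevertheless the first alternative holds.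

The link between the ideal and the continuum is the following cardinal. For an ideal $I$ on a cardinal $\kappa$ let $I^*=\{\kappa\setminus N:N\in I\}$ be the dual filter, and let $\operatorname{cof}(I)$ be the least size of a family $\mathcal B\subseteq I^*$ such that every $A\in I^*$ includes some $B\in\mathcal B$. Such a family is a \emph{base} of $I^*$.

\begin{theorem}\label{thm:main}
If $\mathrm{NS}_{\omega_1}$ is $\aleph_1$-dense, then
\[
2^{\aleph_0}=2^{\aleph_1}=\operatorname{cof}(\mathrm{NS}_{\omega_1})=\aleph_2 .
\]
\end{theorem}

The proof is carried out in ZFC, with no large cardinal or other hypothesis. The upper bound on the continuum comes from the next two theorems.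

\begin{theorem}\label{thm:bound}
Let $\kappa$ be a regular uncountable cardinal and let $I$ be a proper normal ideal on $\kappa$ containing the bounded sets, such that $\mathcal P(\kappa)/I$ has a dense set of size at most $\kappa$. Then $2^\lambda\le\operatorname{cof}(I)$ for every infinite cardinal $\lambda<\kappa$.
\end{theorem}

\begin{theorem}\label{thm:cof}
If $\mathrm{NS}_{\omega_1}$ is $\aleph_2$-saturated, then $\operatorname{cof}(\mathrm{NS}_{\omega_1})=\aleph_2$.
\end{theorem}

\begin{proposition}\label{prop:cohen}
If $\mathrm{NS}_{\omega_1}$ is $\aleph_2$-saturated and $\kappa$ is any cardinal, then the forcing $\mathrm{Add}(\omega,\kappa)$ that adds $\kappa$ Cohen reals forces that $\mathrm{NS}_{\omega_1}$ is $\aleph_2$-saturated.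
\end{proposition}

The idea behind Theorem~\ref{thm:main} is prediction. A dense family of size $\aleph_1$ provides one fixed rule $\Psi$ with this property: for every $F:\omega_1\to 2^\omega$ there is a club $A$ such that for every club $B\subseteq A$, the value $F(\delta)$ is computed by $\Psi$ from $F\restriction\delta$ and $B\cap\delta$ for club many $\delta$. By Theorem~\ref{thm:cof}, $\aleph_2$ clubs $B$ suffice for all $F$. If the continuum were larger than $\aleph_2$, one could build $F$ by recursion so that each $F(\delta)$ avoids all $\aleph_2$ predicted values. Section~\ref{sec:prediction} constructs $\Psi$ and proves Theorem~\ref{thm:bound}, and Section~\ref{sec:cof} proves Theorem~\ref{thm:cof}. For the lower bound on the continuum, Section~\ref{sec:coding} uses $\Psi$ again to code subsets of $\omega_1$ by reals. That $\aleph_1$-density implies the failure of the continuum hypothesis is due to Shelah; we give a self-contained proof. Proposition~\ref{prop:cohen} is not used for Theorem~\ref{thm:main}; it is proved in Section~\ref{sec:cohen}, the only place where forcing appears.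

\section{Clubs and normal ideals}\label{sec:prelim}

Let $\kappa$ be a regular uncountable cardinal. Ordinals are sets of smaller ordinals, so $B\cap\delta$ is the part of $B$ below $\delta$. The symbol $2^\lambda$ denotes both the set of functions from $\lambda$ to $2=\{0,1\}$ and its cardinality.

A set $C\subseteq\kappa$ is a club if it is unbounded in $\kappa$ and contains the supremum of each of its nonempty bounded subsets. We use the following textbook facts. The intersection of fewer than $\kappa$ clubs is a club. The \emph{diagonal intersection} $\{\delta<\kappa:\delta\in C_\xi\text{ for all }\xi<\delta\}$ of clubs $C_\xi$ ($\xi<\kappa$) is a club. If $X\subseteq\kappa$ is unbounded, its \emph{limit points}, the limit ordinals $\delta<\kappa$ with $X\cap\delta$ unbounded in $\delta$, form a club. If $g:\kappa\to\kappa$, its \emph{closure points}, the limit ordinals $\delta<\kappa$ with $g(i)<\delta$ for all $i<\delta$, form a club. A statement holds \emph{on a club}, or for \emph{club many} ordinals, if the set where it holds includes a club.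

An ideal $I$ on $\kappa$ is a family of subsets of $\kappa$ closed under subsets and finite unions; it is proper if $\kappa\notin I$. The sets in $I^+=\mathcal P(\kappa)\setminus I$ are \emph{positive}. If $S\in I^+$ and $A\in I^*$, then $S\cap A\in I^+$, since $S\subseteq(S\cap A)\cup(\kappa\setminus A)$. If $I$ contains the bounded sets, positive sets are unbounded. A function $g:S\to\kappa$ is \emph{regressive} if $g(\delta)<\delta$ for all $\delta\in S$, and $I$ is \emph{normal} if every regressive function on a positive set is constant on a positive set.

\begin{lemma}\label{lem:normal}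
Let $I$ be a proper normal ideal on $\kappa$ containing the bounded sets.
\begin{enumerate}
\item[(a)] $I^*$ is closed under diagonal intersections.
\item[(b)] $I^*$ is closed under intersections of fewer than $\kappa$ sets.
\item[(c)] Every club $C\subseteq\kappa$ is in $I^*$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $A_\xi\in I^*$ for $\xi<\kappa$, and suppose that the complement $S$ of their diagonal intersection is positive. Send $\delta\in S$ to the least $\xi<\delta$ with $\delta\notin A_\xi$. This function is constant, with value $\xi$ say, on a positive set, which is included in $\kappa\setminus A_\xi\in I$. This is absurd.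

(b) Let $A_\alpha\in I^*$ for $\alpha<\lambda$, where $\lambda<\kappa$, and put $A_\alpha=\kappa$ for $\alpha\ge\lambda$. An ordinal $\delta\ge\lambda$ in the diagonal intersection lies in $\bigcap_{\alpha<\lambda}A_\alpha$, and $\kappa\setminus\lambda\in I^*$.

(c) Otherwise $S=\{\delta\notin C:\delta>\min C\}$ is positive. For $\delta\in S$ the ordinal $g(\delta)=\sup(C\cap\delta)$ belongs to $C$, so $g(\delta)<\delta$. If $g(\delta)=\gamma$, then $\delta\le\min(C\setminus(\gamma+1))$. Thus $g$ is regressive and constant only on bounded sets, against normality.
\end{proof}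

Conversely, an ideal whose dual filter is closed under diagonal intersections is normal: if $g$ is regressive on $S$ and every fiber $g^{-1}(\xi)$ is in $I$, then $S$ misses the diagonal intersection of the complements of the fibers, so $S\in I$. The filter $\mathrm{NS}_{\omega_1}^*$ consists of the sets that include a club. Therefore $\mathrm{NS}_{\omega_1}$ is a proper normal ideal containing the bounded sets, and its positive sets are the stationary sets.

Finally, $\mathcal P(\kappa)/I$ has a dense set of size at most $\kappa$ exactly when there is a sequence $\langle T_\xi:\xi<\kappa\rangle$ of positive sets, with repetitions allowed, such that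
\begin{equation}\label{eq:dense}
\text{for every }S\in I^+\text{ there is }\xi<\kappa\text{ with }T_\xi\setminus S\in I .
\end{equation}

\section{Prediction along a dense family}\label{sec:prediction}

Throughout this section $\kappa$, $I$ and $\lambda$ are as in Theorem~\ref{thm:bound}, and $\langle T_\xi:\xi<\kappa\rangle$ is a sequence of positive sets satisfying \eqref{eq:dense}. For $F:\kappa\to 2^\lambda$ and $\alpha<\lambda$ we call $\nu\mapsto F(\nu)(\alpha)$ the $\alpha$-th \emph{bit} of $F$. The whole method is visible when the dense family has one member.

\begin{example}\label{ex:ultra}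
Suppose that $T_\xi=\kappa$ for all $\xi$. Then every positive set is in $I^*$, so $I^*$ is an ultrafilter. (For $\mathrm{NS}_{\omega_1}$ this does not happen, since there are disjoint stationary sets.) Let $F:\kappa\to2^\lambda$. Each bit of $F$ is constant on a set $A_\alpha\in I^*$, so $F$ is constant on $A=\bigcap_{\alpha<\lambda}A_\alpha$, and $A\in I^*$ by Lemma~\ref{lem:normal}(b). Someone who sees only $F\restriction\delta$ does not know which of the earlier values to trust. Someone who is also handed the part below $\delta$ of a set $B\in I^*$ with $B\subseteq A$ can guess $F(\min B)$, and is right for every $\delta\in A$ above $\min B$.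

Now let $\mathcal B$ be a base of $I^*$ and suppose $|\mathcal B|<2^\lambda$. Choose $F(\delta)$ by recursion, different from $F(\min B)$ for all $B\in\mathcal B$ with $\min B<\delta$. For this $F$ and its set $A$, some $B\in\mathcal B$ is included in $A$, and any $\delta\in A$ above $\min B$ gives a contradiction. So $2^\lambda\le\operatorname{cof}(I)$.
\end{example}

Three things change in general. First, $F$ need not be constant on any positive set: think of an injective $F:\omega_1\to2^\omega$. What remains true is that below every positive set there is a $T_\xi$ on which a given single bit is constant outside a set in $I$. So we predict bit by bit, along a member $T_\xi\ni\delta$ that depends on the bit and on $\delta$. Second, there are now $\kappa$ exceptional sets, one for each pair $(\xi,\alpha)$, and they cannot all be removed. A diagonal intersection removes the exceptions for $T_\xi$ only above $\xi$, so we read off \emph{eventual} values below $\delta$. Third, whether a bit is almost constant on $T_\xi$ depends on all of $F$, and the predictor cannot decide this from $F\restriction\delta$. It has to accept every $T_\xi\ni\delta$ along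 which the bit looks eventually constant below $\delta$, and we have to show that two such members do not suggest different values.

\begin{definition}\label{def:psi}
Let $\delta<\kappa$, $u:\delta\to2^\lambda$ and $b\subseteq\delta$. An element $z\in2^\lambda$ is \emph{$(\delta,u,b)$-good} if for every $\alpha<\lambda$ there are $\xi,\zeta<\delta$ with $\delta\in T_\xi$ such that
\[
u(\nu)(\alpha)=z(\alpha)\quad\text{for all }\nu\in T_\xi\cap b\text{ with }\zeta<\nu<\delta .
\]
Let $\Psi(\delta,u,b)$ be the good $z$ if there is exactly one, and the constant function $0$ otherwise.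
\end{definition}

The function $\Psi$ depends only on $\lambda$ and the sequence $\langle T_\xi:\xi<\kappa\rangle$.

\begin{lemma}[Prediction lemma]\label{lem:predict}
For every $F:\kappa\to2^\lambda$ there is $A\in I^*$ such that for every $B\in I^*$ with $B\subseteq A$,
\[
\{\delta<\kappa:F(\delta)=\Psi(\delta,F\restriction\delta,B\cap\delta)\}\in I^* .
\]
\end{lemma}

\begin{proof}
We define three sets in $I^*$. The set $A$ depends on $F$ and makes $F(\delta)$ good. The sets $H$ and $G$, the second of which depends on $B$, make the good element unique.

\emph{The set $A$.} For $\alpha<\lambda$ let $D_\alpha$ be the set of $\xi<\kappa$ such that the $\alpha$-th bit is almost constant on $T_\xi$, that is, $\{\nu\in T_\xi:F(\nu)(\alpha)\ne s\}\in I$ for some $s\in2$. This $s=s_{\xi,\alpha}$ is unique, because otherwise $T_\xi$ would be the union of two sets in $I$. For $\xi\in D_\alpha$ put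
\[
A_{\xi,\alpha}=\{\nu<\kappa:\nu\notin T_\xi\text{ or }F(\nu)(\alpha)=s_{\xi,\alpha}\}\in I^* .
\]
Let $A$ be the set of $\delta<\kappa$ such that
\begin{enumerate}
\item[(1)] for every $\alpha<\lambda$ there is $\xi<\delta$ with $\xi\in D_\alpha$ and $\delta\in T_\xi$;
\item[(2)] for all $\alpha<\lambda$ and $\xi<\delta$, if $\xi\in D_\alpha$ then $\delta\in A_{\xi,\alpha}$.
\end{enumerate}
The set where (2) holds is the diagonal intersection over $\xi$ of the sets $\bigcap\{A_{\xi,\alpha}:\alpha<\lambda,\ \xi\in D_\alpha\}$ (read as $\kappa$ if there is no such $\alpha$). It is in $I^*$ by parts (b) and (a) of Lemma~\ref{lem:normal}.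

For (1) we use density. Fix $\alpha$ and let $S_\alpha$ be the set of $\delta$ for which no $\xi<\delta$ has $\xi\in D_\alpha$ and $\delta\in T_\xi$. Suppose $S_\alpha\in I^+$. Then $S'=\{\delta\in S_\alpha:F(\delta)(\alpha)=s\}$ is positive for some $s\in2$. By \eqref{eq:dense} there is $\xi$ with $T_\xi\setminus S'\in I$. Since $\{\nu\in T_\xi:F(\nu)(\alpha)\ne s\}\subseteq T_\xi\setminus S'$, we have $\xi\in D_\alpha$. The set $T_\xi\cap S'$ is positive, hence contains some $\delta>\xi$. Then $\delta\in S_\alpha$ although $\xi<\delta$, $\xi\in D_\alpha$ and $\delta\in T_\xi$, a contradiction. So $S_\alpha\in I$ for each $\alpha<\lambda$, and (1) holds on a set in $I^*$ by Lemma~\ref{lem:normal}(b). Hence $A\in I^*$.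

\emph{The set $H$.} Two members of the family suggest the same value at $\delta$ if they have common points of $B$ cofinally below $\delta$. We can ensure this when their intersection is positive, so we first discard the points that lie in an intersection from $I$. Let $H$ be the set of $\delta<\kappa$ such that
\[
\text{for all }\xi,\xi'<\delta:\quad\text{if }\delta\in T_\xi\cap T_{\xi'}\text{ then }T_\xi\cap T_{\xi'}\in I^+ .
\]
If $\kappa\setminus H$ were positive, choose for each $\delta\notin H$ ordinals $\xi_\delta,\xi'_\delta<\delta$ with $\delta\in T_{\xi_\delta}\cap T_{\xi'_\delta}\in I$. Normality, applied to $\delta\mapsto\xi_\delta$ and then to $\delta\mapsto\xi'_\delta$, gives fixed $\xi,\xi'$ and a positive set included in $T_\xi\cap T_{\xi'}\in I$. So $H\in I^*$.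

\emph{The set $G$.} Let $B\in I^*$ with $B\subseteq A$. If $T_\xi\cap T_{\xi'}\in I^+$, then $T_\xi\cap T_{\xi'}\cap B$ is positive, hence unbounded in $\kappa$; let $L_{\xi,\xi'}$ be the club of its limit points. For the other pairs let $L_{\xi,\xi'}=\kappa$. Let $G$ be the diagonal intersection over $\eta<\kappa$ of the clubs $\bigcap_{\xi,\xi'\le\eta}L_{\xi,\xi'}$. Then $G$ is a club, so $G\in I^*$ by Lemma~\ref{lem:normal}(c), and $\delta\in G$ means that $\delta\in L_{\xi,\xi'}$ for all $\xi,\xi'<\delta$.

Let $\delta\in A\cap H\cap G$. We show that $F(\delta)$ is the unique $(\delta,F\restriction\delta,B\cap\delta)$-good element; since $A\cap H\cap G\in I^*$, this proves the lemma.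

\emph{$F(\delta)$ is good.} Given $\alpha$, take $\xi<\delta$ as in (1) and let $\zeta=\xi$. By (2) at $\delta$ and $\delta\in T_\xi$, we have $F(\delta)(\alpha)=s_{\xi,\alpha}$. Let $\nu\in T_\xi\cap B$ with $\xi<\nu<\delta$. Then $\nu\in A$ because $B\subseteq A$, and (2) at $\nu$ gives $F(\nu)(\alpha)=s_{\xi,\alpha}=F(\delta)(\alpha)$.

\emph{Uniqueness.} Let $z,z'$ be good and let $\alpha<\lambda$, with witnesses $\xi,\zeta$ for $z$ and $\xi',\zeta'$ for $z'$. Since $\delta\in T_\xi\cap T_{\xi'}$ and $\delta\in H$, the set $T_\xi\cap T_{\xi'}$ is positive. Since $\delta\in G$, $\delta$ is a limit point of $T_\xi\cap T_{\xi'}\cap B$, so this set has an element $\nu$ with $\max(\zeta,\zeta')<\nu<\delta$. Then $z(\alpha)=F(\nu)(\alpha)=z'(\alpha)$.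
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:bound}]
Let $\{B_\gamma:\gamma<\mu\}$ be a base of $I^*$ with $\mu=\operatorname{cof}(I)$, and suppose $2^\lambda>\mu$. By recursion on $\delta<\kappa$ choose
\[
F(\delta)\in2^\lambda\setminus\{\Psi(\delta,F\restriction\delta,B_\gamma\cap\delta):\gamma<\mu\}.
\]
Take $A$ from Lemma~\ref{lem:predict} for this $F$, and $\gamma$ with $B_\gamma\subseteq A$. Since $I$ is proper, sets in $I^*$ are nonempty, so some $\delta$ satisfies $F(\delta)=\Psi(\delta,F\restriction\delta,B_\gamma\cap\delta)$, contrary to the choice of $F(\delta)$.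
\end{proof}

\begin{remark}\label{rem:hyp}
(i) The thinning set $B$ cannot be omitted: a rule that sees only $F\restriction\delta$ is wrong everywhere about a function $F$ chosen by recursion to differ from its guess. A concrete failure for $\mathrm{NS}_{\omega_1}$: add all successor ordinals to every $T_\xi$, which preserves \eqref{eq:dense}, and for $\nu=\nu_0+n$ with $\nu_0$ zero or a limit let $F(\nu)$ be constantly $1$ if $n$ is even and constantly $0$ if $n$ is odd. Below a limit ordinal $\delta$ each bit takes both values cofinally along every $T_\xi$, so nothing is $(\delta,F\restriction\delta,\delta)$-good, and $\Psi(\delta,F\restriction\delta,\delta)=0\ne F(\delta)$.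

(ii) The bound $\kappa$ on the size of the dense set lets us index it by $\kappa$, so that ``$\xi<\delta$'' makes sense and normality applies to the indices.

(iii) The hypothesis $\lambda<\kappa$ enters through Lemma~\ref{lem:normal}(b), and Lemma~\ref{lem:predict} fails for $\lambda=\kappa$. Let $F(\delta)\in2^\kappa$ be the characteristic function of $\{\delta\}$. If a good $z$ has $z(\delta)=1$ with witnesses $\xi,\zeta$, then $T_\xi\cap b$ has no point between $\zeta$ and $\delta$, so every element of $2^\kappa$ is good. Hence $\Psi(\delta,F\restriction\delta,b)(\delta)=0\ne F(\delta)(\delta)$ for all $\delta$ and $b$.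
\end{remark}

\section{The cofinality of a saturated nonstationary ideal}\label{sec:cof}

Every set in $\mathrm{NS}_{\omega_1}^*$ includes a club, so $\operatorname{cof}(\mathrm{NS}_{\omega_1})$ is the least size of a family of clubs such that every club includes a member of the family. The lower bound in Theorem~\ref{thm:cof} needs no hypothesis.

\begin{lemma}\label{lem:lower}
$\operatorname{cof}(\mathrm{NS}_{\omega_1})\ge\aleph_2$.
\end{lemma}

\begin{proof}
Given clubs $C_\xi$ ($\xi<\omega_1$), we find a club that includes none of them. Choose by recursion $c_\xi\in C_\xi$ with $c_\xi>\sup_{\eta<\xi}c_\eta$. The set $D=\{\sup_{\eta<\delta}c_\eta:0<\delta<\omega_1,\ \delta\text{ limit}\}$ is the club of limit points of $\{c_\eta:\eta<\omega_1\}$. It contains no $c_\xi$: if $\delta\le\xi$ then $\sup_{\eta<\delta}c_\eta<c_\xi$, and if $\delta>\xi$ is a limit then $\sup_{\eta<\delta}c_\eta\ge c_{\xi+1}>c_\xi$. So $C_\xi\not\subseteq D$ for all $\xi$.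
\end{proof}

For the upper bound we pass from clubs to functions. For a club $C$ let $f_C(i)=\min(C\setminus(i+1))$ be the next element of $C$ above $i$. If $g\ge f_C$ everywhere, each closure point of $g$ is a limit point of $C$ and so belongs to $C$. Thus a family of $\aleph_2$ functions that dominates every function $\omega_1\to\omega_1$ everywhere would give a base of size $\aleph_2$. Saturation provides $\aleph_2$ functions that dominate every function \emph{on a club} (Lemma~\ref{lem:dominate}); Lemma~\ref{lem:base} then makes up for the difference.

For $0<\gamma<\omega_2$ fix a surjection $e_\gamma:\omega_1\to\gamma$ and define $h_\gamma:\omega_1\to\omega_1$ by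
\[
h_\gamma(i)=\operatorname{otp}(e_\gamma[i]),
\]
the order type of the countable set $e_\gamma[i]=\{e_\gamma(l):l<i\}$. For countable $\gamma$, $h_\gamma(i)=\gamma$ for all large $i$, so the $h_\gamma$ continue the sequence of constant functions to length $\omega_2$.

\begin{lemma}\label{lem:increasing}
If $0<\gamma<\beta<\omega_2$, then $h_\gamma<h_\beta$ on a club.
\end{lemma}

\begin{proof}
Let $a_i=e_\gamma[i]$ and $b_i=e_\beta[i]\cap\gamma$. Both sequences are increasing, consist of countable sets, have union $\gamma$, and satisfy $a_\delta=\bigcup_{i<\delta}a_i$, $b_\delta=\bigcup_{i<\delta}b_i$ at limits $\delta$. Let $g(i)$ be the least $j$ with $a_i\subseteq b_j$ and $b_i\subseteq a_j$. At each closure point $\delta$ of $g$ we have $a_\delta=b_\delta$. If also $\delta>l$, where $e_\beta(l)=\gamma$, then $e_\gamma[\delta]$ is the set of elements of $e_\beta[\delta]$ below $\gamma\in e_\beta[\delta]$. This is a proper initial segment, so $h_\gamma(\delta)<h_\beta(\delta)$.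
\end{proof}

For the rest of this section assume that $\mathrm{NS}_{\omega_1}$ is $\aleph_2$-saturated.

\begin{lemma}\label{lem:dominate}
For every $f:\omega_1\to\omega_1$ there is $\gamma$ with $0<\gamma<\omega_2$ and $f\le h_\gamma$ on a club.
\end{lemma}

\begin{proof}
Call a stationary set $W$ \emph{bounding} if $f\le h_\gamma$ everywhere on $W$ for some $\gamma$. Saturation is used twice: to find bounding sets inside every stationary set, and to see that $\aleph_1$ of them suffice.

\emph{Every stationary $S$ has a bounding subset.} In the introduction, the $\aleph_1$ constant functions below the identity produced $\aleph_1$ disjoint stationary sets; here $\aleph_2$ functions $h_\gamma$ below $f$ would produce $\aleph_2$ almost disjoint ones. Suppose $S$ has no bounding subset. Then for each $\gamma$ the set $\{i\in S:f(i)\le h_\gamma(i)\}$ is nonstationary, so $\{i\in S:h_\gamma(i)<f(i)\}$ is stationary. Fix injections $\pi_i:f(i)\to\omega$. A stationary set is not a countable union of nonstationary sets, so for each $\gamma$ there is $n_\gamma<\omega$ such that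
\[
X_\gamma=\{i\in S:h_\gamma(i)<f(i)\text{ and }\pi_i(h_\gamma(i))=n_\gamma\}
\]
is stationary. Fix $n$ with $n_\gamma=n$ for $\aleph_2$ many $\gamma$. For two such ordinals $\gamma<\beta$ and $i\in X_\gamma\cap X_\beta$, injectivity of $\pi_i$ gives $h_\gamma(i)=h_\beta(i)$. By Lemma~\ref{lem:increasing}, $X_\gamma\cap X_\beta$ is nonstationary. This contradicts saturation.

\emph{One $\gamma$ for all of $\omega_1$.} By Zorn's lemma let $\mathcal W$ be a maximal family of bounding sets with pairwise nonstationary intersections, and for $W\in\mathcal W$ fix $\gamma_W$ with $f\le h_{\gamma_W}$ on $W$. By saturation $|\mathcal W|\le\aleph_1$, so there is $\gamma<\omega_2$ above all $\gamma_W$. Suppose $R=\{i:f(i)>h_\gamma(i)\}$ is stationary, and let $W'\subseteq R$ be bounding. By maximality $W'\cap W$ is stationary for some $W\in\mathcal W$. By Lemma~\ref{lem:increasing} there is $i\in W'\cap W$ with $h_{\gamma_W}(i)<h_\gamma(i)$. Then $f(i)\le h_{\gamma_W}(i)<h_\gamma(i)$ and $i\in R$, a contradiction.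
\end{proof}

Let $C_0$ be a club and suppose $f_{C_0}\le h_{\gamma_0}$ on a club $C_1\subseteq C_0$. A closure point $\delta$ of $h_{\gamma_0}$ need not lie in $C_0$: from a point of $C_1$ below $\delta$ we reach a larger point of $C_0$ below $\delta$, but this point may lie outside $C_1$, and the climb stops. The remedy is to treat $C_1$ in the same way, obtaining $\gamma_1$ and $C_2$, and to continue for $\omega$ steps; the intersection of the $C_n$ is a club in which the climb can be repeated. For this, one function must bound all the $h_{\gamma_n}$ at the points of the intersection, and a bound that holds only on yet another club would restart the problem. We therefore enlarge the $h_\gamma$ to functions that increase on tails of $\omega_1$.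

By recursion on $0<\gamma<\omega_2$ define $g_\gamma:\omega_1\to\omega_1$ by
\[
g_\gamma(i)=\sup\bigl(\{h_\gamma(i)\}\cup\{g_{e_\gamma(l)}(i):l<i,\ e_\gamma(l)>0\}\bigr),
\]
a supremum of countably many countable ordinals. Then $h_\gamma\le g_\gamma$ everywhere. If $0<\beta<\gamma$, pick $l$ with $e_\gamma(l)=\beta$ and put $i_{\beta\gamma}=l+1$; then
\begin{equation}\label{eq:tail}
g_\beta(i)\le g_\gamma(i)\quad\text{for all }i\ge i_{\beta\gamma}.
\end{equation}
Let $E_\gamma$ be the club of closure points of $g_\gamma$.

\begin{lemma}\label{lem:base}
Every club $C\subseteq\omega_1$ includes $E_\gamma\setminus\eta$ for some $0<\gamma<\omega_2$ and $\eta<\omega_1$.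
\end{lemma}

\begin{proof}
Put $C_0=C$. Given a club $C_n$, let $f_n=f_{C_n}$, and use Lemma~\ref{lem:dominate} and $h_\gamma\le g_\gamma$ to choose $0<\gamma_n<\omega_2$ and a club $C_{n+1}\subseteq C_n$ with $f_n(i)\le g_{\gamma_n}(i)$ for all $i\in C_{n+1}$. Let $C_\omega=\bigcap_nC_n$, choose $\gamma<\omega_2$ above all $\gamma_n$, and let $i_*=\sup_ni_{\gamma_n\gamma}<\omega_1$.

\emph{Claim.} If $i\in C_\omega$ and $i\ge i_*$, then $C_\omega$ has an element $i_1$ with $i<i_1\le g_\gamma(i)$.

Since $i\in C_{n+1}$ and by \eqref{eq:tail}, $f_n(i)\le g_{\gamma_n}(i)\le g_\gamma(i)$ for all $n$. Let $i_1=\sup_nf_n(i)$, so $i<i_1\le g_\gamma(i)$. The $C_n$ decrease, so $f_n(i)$ is nondecreasing in $n$ and $i_1=\sup_{n\ge m}f_n(i)$ for each $m$. For $n\ge m$ we have $f_n(i)\in C_n\subseteq C_m$, and $C_m$ is closed, so $i_1\in C_m$. Thus $i_1\in C_\omega$, which proves the claim.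

Let $\theta=\min(C_\omega\setminus i_*)$ and $\eta=\theta+1$. Let $\delta\in E_\gamma\setminus\eta$ and $s=\sup(C_\omega\cap\delta)$. Since $\theta\in C_\omega\cap\delta$, we have $s\in C_\omega$ and $s\ge i_*$. If $s<\delta$, the claim gives an element of $C_\omega$ above $s$ and at most $g_\gamma(s)$, and $g_\gamma(s)<\delta$ because $\delta\in E_\gamma$. This contradicts the definition of $s$. So $\delta=s\in C_\omega\subseteq C$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:cof}]
The clubs $E_\gamma\setminus\eta$ ($0<\gamma<\omega_2$, $\eta<\omega_1$) are at most $\aleph_2$ in number and form a base of $\mathrm{NS}_{\omega_1}^*$ by Lemma~\ref{lem:base}. Lemma~\ref{lem:lower} gives the other inequality.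
\end{proof}

\section{Coding subsets of $\omega_1$ by reals}\label{sec:coding}

Assume that $\mathrm{NS}_{\omega_1}$ is $\aleph_1$-dense, and let $\Psi$ be the function of Definition~\ref{def:psi} for $I=\mathrm{NS}_{\omega_1}$, $\lambda=\omega$ and a fixed enumeration of a dense family of size $\aleph_1$. We use the prediction lemma in the following form.

\begin{lemma}\label{lem:clubs}
For every $F:\omega_1\to2^\omega$ and every club $C$ there are clubs $C'\subseteq B\subseteq C$ with $F(\delta)=\Psi(\delta,F\restriction\delta,B\cap\delta)$ for all $\delta\in C'$.
\end{lemma}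

\begin{proof}
Take $A$ from Lemma~\ref{lem:predict} and a club $B\subseteq A\cap C$. The set where the prediction is correct includes a club; let $C'$ be its intersection with $B$.
\end{proof}

We want to recover a set $X\subseteq\omega_1$ from a countable amount of information by walking up $\omega_1$. Let $F_0$ describe $X$, and let $C_0\subseteq B_0$ be clubs as in Lemma~\ref{lem:clubs}. At $\delta\in C_0$ the data $F_0\restriction\delta$ and $B_0\cap\delta$ yield $F_0(\delta)$, but to use $\Psi$ at the next point $\eta$ of $C_0$ we need $F_0\restriction\eta$ and $B_0\cap\eta$. This information is countable, so it is coded by a real $F_1(\delta)$, and $F_1$ is again predictable, along thinner clubs $C_1\subseteq B_1$. The data needed at the next point of $C_1$ are coded by $F_2(\delta)$, and so on. As in Lemma~\ref{lem:base}, the process closes off after $\omega$ steps.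

\begin{proposition}\label{prop:coding}
If $\mathrm{NS}_{\omega_1}$ is $\aleph_1$-dense, then $2^{\aleph_1}=2^{\aleph_0}$.
\end{proposition}

\begin{proof}
Let $Z$ be the set of pairs $(u,b)$ such that $u:\eta\to2^\omega$ and $b\subseteq\eta$ for some $\eta<\omega_1$. For each $\eta$ there are at most $(2^{\aleph_0})^{\aleph_0}\cdot2^{\aleph_0}=2^{\aleph_0}$ such pairs, so $|Z|\le\aleph_1\cdot2^{\aleph_0}=2^{\aleph_0}$. The set $Z^{<\omega}$ of finite sequences and the set $Z^\omega$ of $\omega$-sequences from $Z$ also have size at most $2^{\aleph_0}$. Fix an injection $c:Z^{<\omega}\to2^\omega$. We construct an injection $\mathcal P(\omega_1)\to Z^\omega$.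

\emph{The data attached to $X$.} Let $X\subseteq\omega_1$. Let $F_0(\delta)$ be the constant sequence $1$ if $\delta\in X$ and the constant sequence $0$ otherwise, and put $C_{-1}=\omega_1$. Given $F_0,\dots,F_n$ and the clubs chosen so far, use Lemma~\ref{lem:clubs} to choose clubs $C_n\subseteq B_n\subseteq C_{n-1}$ with
\begin{equation}\label{eq:predn}
F_n(\delta)=\Psi(\delta,F_n\restriction\delta,B_n\cap\delta)\quad\text{for all }\delta\in C_n ,
\end{equation}
and for every $\delta<\omega_1$ let $\eta_n(\delta)=\min(C_n\setminus(\delta+1))$ and
\begin{equation}\label{eq:code}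
F_{n+1}(\delta)=c\bigl(\langle(F_m\restriction\eta_n(\delta),\,B_m\cap\eta_n(\delta)):m\le n\rangle\bigr).
\end{equation}
Let $C_\omega=\bigcap_nC_n$, a club, and $d(\delta)=\langle(F_m\restriction\delta,B_m\cap\delta):m<\omega\rangle\in Z^\omega$. Note that $d(\delta)$ determines $\delta$, the domain of $F_0\restriction\delta$.

\emph{The next point of $C_\omega$.} Let $\delta\in C_\omega$ and $\delta^+=\sup_n\eta_n(\delta)>\delta$. The $C_n$ decrease, so $\eta_n(\delta)$ is nondecreasing in $n$ and $\delta^+=\sup_{n\ge m}\eta_n(\delta)$ for each $m$. For $n\ge m$ we have $\eta_n(\delta)\in C_n\subseteq C_m$, so $\delta^+\in C_m$. Hence $\delta^+\in C_\omega$. If $x\in C_\omega$ and $x>\delta$, then $x\in C_n$ gives $x\ge\eta_n(\delta)$ for all $n$, so $x\ge\delta^+$. Thus $\delta^+$ is the next element of $C_\omega$ after $\delta$, and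
\begin{equation}\label{eq:union}
F_m\restriction\delta^+=\bigcup_{n\ge m}F_m\restriction\eta_n(\delta),\qquad B_m\cap\delta^+=\bigcup_{n\ge m}B_m\cap\eta_n(\delta).
\end{equation}

\emph{A step function independent of $X$.} Define a partial function $\Phi$ on $Z^\omega$ as follows. Let $d=\langle(u_m,b_m):m<\omega\rangle$, where all $u_m$ have the same domain $\delta$. Suppose that for every $n$ the real $\Psi(\delta,u_{n+1},b_{n+1})$ equals $c(\langle(u^n_m,b^n_m):m\le n\rangle)$ for a sequence of length $n+1$, which is then unique. Put
\[
\Phi(d)=\Bigl\langle\Bigl(\bigcup_{n\ge m}u^n_m,\ \bigcup_{n\ge m}b^n_m\Bigr):m<\omega\Bigr\rangle .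
\]
For $d=d(\delta)$ with $\delta\in C_\omega$, \eqref{eq:predn} gives $\Psi(\delta,u_{n+1},b_{n+1})=F_{n+1}(\delta)$, so \eqref{eq:code} gives $u^n_m=F_m\restriction\eta_n(\delta)$ and $b^n_m=B_m\cap\eta_n(\delta)$, and \eqref{eq:union} gives $\Phi(d(\delta))=d(\delta^+)$.

\emph{Injectivity.} Fix such data for every $X$, mark them with a superscript $X$, and let $\langle\delta^X_\rho:\rho<\omega_1\rangle$ be the increasing enumeration of $C^X_\omega$. Suppose $d^X(\delta^X_0)=d^Y(\delta^Y_0)$. We show $d^X(\delta^X_\rho)=d^Y(\delta^Y_\rho)$ by induction on $\rho$. At successors apply $\Phi$ to both sides. At a limit $\rho$ we have $\delta^X_\rho=\sup_{\sigma<\rho}\delta^X_\sigma$ because $C^X_\omega$ is closed, so each entry of $d^X(\delta^X_\rho)$ is the union of the corresponding entries of $d^X(\delta^X_\sigma)$, $\sigma<\rho$, and the same holds for $Y$. It follows that $F_0^X=\bigcup_\rho F^X_0\restriction\delta^X_\rho=F^Y_0$, so $X=Y$. Hence $X\mapsto d^X(\delta^X_0)$ is injective and $2^{\aleph_1}\le|Z^\omega|\le2^{\aleph_0}$.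
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $\mathrm{NS}_{\omega_1}$ be $\aleph_1$-dense. By Proposition~\ref{prop:coding} and Cantor's theorem, $2^{\aleph_0}=2^{\aleph_1}\ge\aleph_2$. As shown in the introduction, $\mathrm{NS}_{\omega_1}$ is $\aleph_2$-saturated, so $\operatorname{cof}(\mathrm{NS}_{\omega_1})=\aleph_2$ by Theorem~\ref{thm:cof}. Theorem~\ref{thm:bound} with $\kappa=\omega_1$, $I=\mathrm{NS}_{\omega_1}$ and $\lambda=\omega$ gives $2^{\aleph_0}\le\operatorname{cof}(\mathrm{NS}_{\omega_1})=\aleph_2$.
\end{proof}

\section{Saturation and Cohen reals}\label{sec:cohen}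

For a set $K$ let $\mathrm{Fn}(K,2)$ be the set of finite partial functions from $K$ to $2$, ordered by reverse inclusion; two conditions are compatible when their union is a function. The forcing $P=\mathrm{Add}(\omega,\kappa)$ is $\mathrm{Fn}(\kappa\times\omega,2)$. For a regular uncountable $\theta$, a forcing is $\theta$-c.c.\ if its antichains have size less than $\theta$; the $\omega_1$-c.c.\ is the c.c.c. We use these facts.
\begin{enumerate}
\item[(F1)] $\mathrm{Fn}(K,2)$ is c.c.c., by the $\Delta$-system lemma. So in any uncountable indexed family of conditions, two with different indices are compatible.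
\item[(F2)] A $\theta$-c.c.\ forcing preserves regular cardinals $\ge\theta$. If it forces that $\dot Y$ is a bounded subset of $\theta$, then it forces $\dot Y\subseteq\beta$ for a single $\beta<\theta$, since a maximal antichain of conditions deciding $\sup\dot Y$ decides fewer than $\theta$ values.
\item[(F3)] If a condition $p$ of a c.c.c.\ forcing forces that $\dot C$ is a club in $\omega_1$, then $p$ forces $C\subseteq\dot C$ for some club $C\in V$. Indeed, for each $i$ only countably many ordinals are forced by some extension of $p$ to be $\min(\dot C\setminus(i+1))$; let $g(i)$ be their supremum and let $C$ be the set of closure points of $g$.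
\end{enumerate}

Names for $\aleph_2$ stationary sets give, for each $\alpha<\omega_2$, conditions $q^i_\alpha$ forcing $i\in\dot S_\alpha$. To make two of the sets meet in a stationary set we need $\alpha\ne\beta$ such that $q^i_\alpha$ and $q^i_\beta$ are compatible for stationarily many $i$. Fact (F1) applied to each $i$ separately gives a pair that depends on $i$. To obtain one pair, we merge each sequence $i\mapsto q^i_\alpha$ into a single finite function modulo a generic ultrafilter $U$ and apply (F1) once. Saturation guarantees that uncountably many $\alpha$ remain in $V[U]$.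

\begin{proof}[Proof of Proposition~\ref{prop:cohen}]
By (F1) and (F2), $P$ preserves $\omega_1$ and $\omega_2$. Suppose $p\in P$ forces that the sets $\dot S_\alpha$ ($\alpha<\omega_2$) are stationary with pairwise nonstationary intersections. Let $S_\alpha$ be the set of $i<\omega_1$ such that some $q\le p$ forces $i\in\dot S_\alpha$, and choose such a condition $q^i_\alpha$ for each $i\in S_\alpha$. Since $p\Vdash\dot S_\alpha\subseteq S_\alpha$ and clubs of $V$ remain clubs, $S_\alpha$ is stationary in $V$. For $\alpha\ne\beta$ let
\[
S_{\alpha\beta}=\{i\in S_\alpha\cap S_\beta:q^i_\alpha\text{ and }q^i_\beta\text{ are compatible}\}.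
\]

\emph{Step 1: some $S_{\alpha\beta}$ is stationary.} Let $Q$ be the forcing of stationary subsets of $\omega_1$, with $S\le T$ if $S\setminus T$ is nonstationary. Two conditions are compatible exactly when their intersection is stationary, so saturation says that $Q$ is $\omega_2$-c.c. A $Q$-generic filter $U$ is closed under finite intersections: if $R\in U$ is below $S,T\in U$, then $R\le S\cap T$. If $S\in U$ is split in $V$ into countably many pieces, one piece is in $U$: every $R\le S$ has stationary intersection with some piece, so the conditions below a piece are dense below $S$.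

Let $Y=\{\alpha<\omega_2^V:S_\alpha\in U\}$. Some condition of $Q$ forces that $Y$ is unbounded in $\omega_2^V$. Otherwise $Q$ forces $Y$ to be bounded, and (F2) gives $\beta<\omega_2$ such that $Q$ forces $Y\subseteq\beta$, while the condition $S_\beta$ forces $\beta\in Y$. Let $U$ be generic and contain such a condition. By (F2), $\omega_2^V$ is a regular uncountable cardinal in $V[U]$, so $Y$ is uncountable in $V[U]$.

In $V$, for $i\in S_\alpha$ list the domain of $q^i_\alpha$ without repetition as $x^i_\alpha(0),\dots,x^i_\alpha(n-1)$, and let $t^i_\alpha\in2^n$ be the corresponding sequence of values of $q^i_\alpha$; here $n$ depends on $\alpha$ and $i$. Work in $V[U]$. For $\alpha\in Y$ there are only countably many possible values of $t^i_\alpha$, so there are $n_\alpha$ and $t_\alpha\in2^{n_\alpha}$ with $S'_\alpha=\{i\in S_\alpha:t^i_\alpha=t_\alpha\}\in U$. Let $K$ be the set of equivalence classes of functions $x\in V$ from a member of $U$ into $\kappa\times\omega$, two functions being equivalent if they agree on a member of $U$. For $j<n_\alpha$ let $[x_\alpha(j)]\in K$ be the class of the function $i\mapsto x^i_\alpha(j)$ on $S'_\alpha$.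 For fixed $\alpha$ these functions differ at every point, so their classes are distinct, and $\bar q_\alpha([x_\alpha(j)])=t_\alpha(j)$ defines $\bar q_\alpha\in\mathrm{Fn}(K,2)$.

By (F1) in $V[U]$ there are $\alpha\ne\beta$ in $Y$ with $\bar q_\alpha,\bar q_\beta$ compatible. Let $j<n_\alpha$ and $j'<n_\beta$ with $t_\alpha(j)\ne t_\beta(j')$. Compatibility gives $[x_\alpha(j)]\ne[x_\beta(j')]$. Splitting $S'_\alpha\cap S'_\beta\in U$ into two pieces, we see that $\{i\in S'_\alpha\cap S'_\beta:x^i_\alpha(j)\ne x^i_\beta(j')\}\in U$. The intersection of $S'_\alpha\cap S'_\beta$ with these finitely many sets is in $U$, and at each of its points $q^i_\alpha$ and $q^i_\beta$ never assign different values to the same argument. So $S_{\alpha\beta}$, which is defined in $V$, includes a member of $U$ and is stationary in $V$.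

\emph{Step 2: the contradiction.} Work in $V$, fix $\alpha\ne\beta$ with $S_{\alpha\beta}$ stationary, and let $u^i=q^i_\alpha\cup q^i_\beta\le p$ for $i\in S_{\alpha\beta}$. Let $\dot R$ name $\{i\in S_{\alpha\beta}:u^i\in\dot G\}$, where $\dot G$ names the $P$-generic filter. If $u^i\in G$ then $q^i_\alpha,q^i_\beta\in G$, so $\dot R\subseteq\dot S_\alpha\cap\dot S_\beta$ is forced, and $p$ forces $\dot R$ to be nonstationary. By (F3) there is a club $C\in V$ that $p$ forces to be disjoint from $\dot R$. Take $i\in C\cap S_{\alpha\beta}$. The condition $u^i\le p$ forces $i\in C\cap\dot R$, a contradiction.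
\end{proof}

In the language of generic ultrapowers, $\bar q_\alpha$ is the element of $j(P)$ represented by $i\mapsto q^i_\alpha$, where $j:V\to M$ is the ultrapower by $U$. This ultrapower is well-founded because saturated ideals are precipitous \cite[Ch.~22]{jech}; the proof above needs only that the size of $q^i_\alpha$ is constant on a member of $U$.

Saturation of $\mathrm{NS}_{\omega_1}$ is consistent relative to large cardinals \cite{fms}. Start from a model of it and force with $\mathrm{Add}(\omega,\kappa)$. Cardinals are preserved, and the $\kappa$ generic reals $n\mapsto(\bigcup G)(\xi,n)$ are pairwise distinct, so $2^{\aleph_0}\ge\kappa$. By Proposition~\ref{prop:cohen} and Theorem~\ref{thm:cof}, the extension has $\mathrm{NS}_{\omega_1}$ saturated and $\operatorname{cof}(\mathrm{NS}_{\omega_1})=\aleph_2$, while the continuum is as large as we wish. So density cannot be weakened to saturation in Theorem~\ref{thm:main}. For $\kappa\ge\aleph_3$, no function $\Psi$ at all satisfies the conclusion of Lemma~\ref{lem:predict} for $\mathrm{NS}_{\omega_1}$ and $\lambda=\omega$ in the extension, because the proof of Theorem~\ref{thm:bound} uses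 nothing else about $\Psi$.

\begin{thebibliography}{9}

\bibitem{fms}
Foreman, Magidor and Shelah, \emph{Martin's Maximum}, Ann.\ of Math., 1988.

\bibitem{jech}
Jech, \emph{Set Theory}.

\bibitem{continuum}
\emph{What makes the continuum $\aleph_2$},
\texttt{http://pi.math.cornell.edu/\textasciitilde justin/Ftp/c\_aleph2.pdf}.

\end{thebibliography}
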